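# The pair $(c_0,\ell_1)$ fails the Bishop–Phelps–Bollobás property

## 1. The theorem for $c_0$ and $\ell_1$, and what it says

All spaces are real. For Banach spaces $X,Y$ we write $S_X$ and $B_X$ for the unit sphere and the closed unit ball of $X$, $L(X,Y)$ for the bounded linear operators with the operator norm, and $S_{L(X,Y)}$ for its unit sphere. As usual $c_0$ is the space of null sequences with the sup norm, $\ell_1$ the space of absolutely summable sequences, $\ell_\infty^n$ is $\mathbb R^n$ with the sup norm and $\ell_1^m$ is $\mathbb R^m$ with the $\ell_1$-norm.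

**Theorem 1.** For all $\varepsilon,\eta\in(0,1)$ there are $S_0\in S_{L(c_0,\ell_1)}$ and $x_0\in S_{c_0}$ with $\|S_0x_0\|>1-\eta$ such that: whenever $T\in S_{L(c_0,\ell_1)}$ and $x_1\in S_{c_0}$ satisfy $\|Tx_1\|=1$ and $\|x_1-x_0\|<\varepsilon$, then $\|T-S_0\|\ge\varepsilon$. Hence $(c_0,\ell_1)$ fails the Bishop–Phelps–Bollobás property for operators, and no admissible $\eta(\varepsilon)>0$ exists for any $\varepsilon\in(0,1)$.

The property in question is the following.

**Definition.** The pair $(X,Y)$ has the Bishop–Phelps–Bollobás property for operators (BPBp) if for every $\varepsilon\in(0,1)$ there is $\eta(\varepsilon)>0$ such that whenever $S_0\in S_{L(X,Y)}$ and $x_0\in S_X$ satisfy $\|S_0x_0\|>1-\eta(\varepsilon)$, there exist $T\in S_{L(X,Y)}$ and $x_1\in S_X$ with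
$$\|Tx_1\|=1,\qquad \|x_1-x_0\|<\varepsilon,\qquad \|T-S_0\|<\varepsilon .$$

In words: if $S_0$ almost attains its norm at $x_0$, we want to move both the operator and the point a little so that the new operator attains its norm at the new point. How small "almost" must be may depend on $\varepsilon$ but not on $S_0$ or $x_0$. If some $\eta$ is admissible for $\varepsilon$, then every smaller positive number is too, so to refute the property for a given $\varepsilon$ it is enough to refute every $\eta\in(0,1)$, which is what Theorem 1 does. The case $Y=\mathbb R$ is the Bishop–Phelps–Bollobás theorem: $(X,\mathbb R)$ has the BPBp for every Banach space $X$.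

The question whether the real pair $(c_0,\ell_1)$ has the BPBp is posed as an open problem in the volume "Function Spaces XII" (http://fs12.up.krakow.pl/files/fsxii.pdf). It is known that some pairs fail the BPBp and that $(\ell_\infty^3,\ell_1)$ has it.

In our example $x_0$ will be the first unit vector, and $S_0$ will depend on finitely many coordinates and take values in the span of finitely many unit vectors. Such an $S_0$ does attain its norm, at some vertex of a finite-dimensional cube. So the obstruction has nothing to do with a shortage of norm-attaining operators: the norm is attained in the wrong place, and moving it near $x_0$ costs at least $\varepsilon$.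

The same construction settles a whole family of pairs, and we shall also prove the following. Here $C_0(L)$ is the space of continuous functions on $L$ vanishing at infinity, with the sup norm; for $L=\mathbb N$ discrete it is $c_0$.

**Theorem 2.** Let $L\ne\emptyset$ be a locally compact Hausdorff space and $\mu$ a measure with $L_1(\mu)\neq\{0\}$. The real pair $(C_0(L),L_1(\mu))$ has the BPBp if and only if $L$ is finite or $L_1(\mu)$ is finite-dimensional. If it fails, it fails for every $\varepsilon\in(0,1)$.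

**Theorem 3.** If $X$ is a finite-dimensional real Banach space, then $(X,L_1(\mu))$ has the BPBp for every measure $\mu$, with $\eta$ depending only on $X$ and $\varepsilon$.

**Corollary 4.** For every $n$ the pair $(\ell_\infty^n,\ell_1)$ has the BPBp. However, for each fixed $\varepsilon\in(0,1)$, the supremum $\eta_n(\varepsilon)$ of the admissible constants for $(\ell_\infty^n,\ell_1)$ tends to $0$ as $n\to\infty$.

## 2. Functionals on $c_0$ repaired by hand

To see what a repair looks like, take range $\mathbb R$. A norm-one functional on $c_0$ is a sequence $a\in S_{\ell_1}$. Suppose $x_0\in S_{c_0}$ and $\sum_i a_ix_0(i)>1-\eta$ (if the value is close to $-1$, replace $a$ by $-a$ first). Let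
$$G=\{i:\ a_i\ne0,\ \operatorname{sgn}(a_i)\,x_0(i)>1-\varepsilon/2\}.$$
This set is finite because $x_0(i)\to0$. From $\sum_i|a_i|\,(1-\operatorname{sgn}(a_i)x_0(i))<\eta$ we see that the mass $\theta=\sum_{i\notin G}|a_i|$ is at most $2\eta/\varepsilon$. With $\eta=\varepsilon^2/8$ this gives $\theta\le\varepsilon/4<1$, so $G\ne\emptyset$. Move the point: $x_1(i)=\operatorname{sgn}(a_i)$ on $G$ and $x_1=x_0$ elsewhere; then $\|x_1-x_0\|\le\varepsilon/2$. Move the functional: $a'=a\mathbf 1_G/\|a\mathbf 1_G\|$; then $\|a'-a\|=2\theta\le\varepsilon/2$, and $\langle a',x_1\rangle=1$.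

The repair keeps the coordinates where $x_0$ is nearly extremal and throws away the others. That was allowed because the others carry almost no mass of the functional. For operators into $\ell_1$ this is no longer true: if $x_0=e_0$, the vectors $Se_i$ with $i\ge1$ can be a substantial part of $S$. For instance, $S:\ell_\infty^2\to\ell_1^2$ with $Se_0=(\frac12,\frac12)$ and $Se_1=(\frac12,-\frac12)$ satisfies $\|Se_0\|=1$ and $\|Se_0\pm Se_1\|=1$. So $\|S\|=1$, the norm is attained at $e_0$, and yet $\|Se_1\|=1$.

## 3. Norm attainment forces order boundedness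

What does attaining the norm at (or near) $e_0$ say about the other columns? In the example just given, $|Se_1|=|Se_0|$ at both points. The next lemma shows that $|Se_1|$ could not have been larger anywhere.

**Lemma 5.** Let $T:X\to L_1(\mu)$ have norm $1$, let $x_1\in S_X$ with $\|Tx_1\|=1$, and let $z_1,\dots,z_n\in X$ satisfy $\|x_1+\sum_i s_iz_i\|\le1$ for all $s\in\{\pm1\}^n$. Then $\sum_i|Tz_i|\le|Tx_1|$ almost everywhere. In particular $\sum_i\|Tz_i\|_1\le1$.

**Proof.** Let $y=1$ where $Tx_1\ge0$ and $y=-1$ elsewhere, so that $\int yTx_1\,d\mu=\|Tx_1\|_1=1$. Put $u_s=T(x_1+\sum_is_iz_i)$. For every $s$,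
$$\int y\,u_s\,d\mu\le\|u_s\|_1\le1. \tag{1}$$
Since $\frac12(u_s+u_{-s})=Tx_1$, the average of the left sides of (1) for $s$ and $-s$ is $1$. Both are at most $1$, so both equal $1$, and equality holds throughout (1). Thus $\int(|u_s|-yu_s)\,d\mu=0$ with a nonnegative integrand, so $yu_s=|u_s|\ge0$ a.e., that is,
$$|Tx_1|+\sum_is_i\,yTz_i\ge0\quad\text{a.e.}$$
There are finitely many $s$, so outside one null set this holds for all $s$. At a given point outside it, choose each $s_i$ so that $s_i\,yTz_i=-|Tz_i|$. This gives $|Tx_1|\ge\sum_i|Tz_i|$. Integrate for the last claim. $\square$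

The lemma survives moving the point. If $x_1\in S_{c_0}$ and $\|x_1-e_0\|<\varepsilon$, then $|x_1(i)|<\varepsilon$ for $i\ge1$, so we may take $z_i=(1-\varepsilon)e_i$ and obtain
$$\sum_{i=1}^n\|Te_i\|_1\le\frac1{1-\varepsilon}\qquad\text{for every }n. \tag{2}$$
This is where $\varepsilon<1$ is used. So to prove Theorem 1 we need an operator $S$ that almost attains its norm at $e_0$ and is far, in operator norm, from every $T$ obeying (2).

## 4. The direct repair and its price $2^n$

A sensible person would first try to prove the opposite: run Lemma 5 approximately and cut the columns $Se_i$ down so that they are order bounded by $|Se_0|$. Let us do this for $S:\ell_\infty^{n+1}\to L_1(\mu)$ of norm $1$ (coordinates $0,\dots,n$) with $\|Se_0\|>1-\eta$ and $x_0=e_0$.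

Let $y=\pm1$ be the sign of $Se_0$ as before and $u_s=Se_0+\sum_is_iSe_i$, so $\|u_s\|_1\le1$. Now $\int yu_s+\int yu_{-s}=2\|Se_0\|>2-2\eta$ and both integrals are at most $1$, so each exceeds $1-2\eta$, and the negative part satisfies
$$\int(yu_s)^-\,d\mu=\tfrac12\int(|u_s|-yu_s)\,d\mu<\eta\qquad\text{for each }s. \tag{3}$$
Also $\int y\sum_is_iSe_i=\int yu_s-\|Se_0\|<\eta$ for every $s$, hence $\sum_i|\int ySe_i|\le\eta$.

Put $V=\sum_i|Se_i|$. Since $yu_s=|Se_0|+\sum_is_i\,ySe_i$, the minimum of $yu_s$ over $s$ is $|Se_0|-V$. Therefore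
$$(V-|Se_0|)^+=\max_s\,(yu_s)^-\le\sum_s(yu_s)^-,\qquad\text{so}\qquad\int(V-|Se_0|)^+\,d\mu\le2^n\eta. \tag{4}$$
Set $Te_0=Se_0$ and $Te_i=\min(1,|Se_0|/V)\,Se_i$ (with factor $1$ where $V=0$). Then $\sum_i|Te_i|\le|Te_0|$ and $\sum_i\|Te_i-Se_i\|_1=\int(V-|Se_0|)^+\le2^n\eta$. Order boundedness alone does not make $e_0$ a norming point, because for an order bounded $T$ one has $\|Te_0+\sum_is_iTe_i\|_1=\|Te_0\|_1+\sum_is_i\int yTe_i$; the numbers $c_i=\int yTe_i$ must vanish. They are small: $\sum_i|c_i|\le(1+2^n)\eta$. So put $c_i'=c_i/\|Te_0\|$, $\kappa=\sum_i|c_i'|\le(1+2^n)\eta/(1-\eta)$, and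
$$T'e_0=Se_0,\qquad T'e_i=\frac{Te_i-c_i'\,Te_0}{1+\kappa}.$$
Now $\int yT'e_i=0$ and $\sum_i|T'e_i|\le|T'e_0|$, so $\|T'\|=\|T'e_0\|=\|Se_0\|$. Further $\sum_i\|T'e_i-Te_i\|_1\le\kappa\|Te_0\|+\kappa\sum_i\|Te_i\|\le2\kappa$. Dividing $T'$ by its norm moves it by less than $\eta$. Altogether the repaired operator is within $2^n\eta+2\kappa+\eta$ of $S$, and for $\eta\le2^{-n}\varepsilon/16$ this is less than $\varepsilon$.

So for each fixed $n$ the repair works at $e_0$, but with $\eta$ of order $2^{-n}\varepsilon$, which is useless on $c_0$. The loss occurs at exactly one place, the passage from (3) to (4). By (3), for each single sign vector $s$ the exceptional set where $\sum_is_iSe_i$ exceeds the allowed bound is small; but the set depends on $s$, and the union over $2^n$ sign vectors need not be small. A counterexample has to live on this gap: for each bounded input $x$ separately, the output $\sum_i x_iSe_i$ must be essentially bounded by $1$, while $\sum_i|Se_i|$ is far from being bounded by $1$.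

## 5. Kernels on the discrete cube that are not enough

We look for $S$ of the form $Se_0=\mathbf 1$ on a probability space, with $F_x=\sum_{i\ge1}x_iSe_i$ of mean zero and essentially $\ge-1$ for each $x\in[-1,1]^n$. The probability space will be a discrete cube.

Let $Q=\{-1,1\}^N$ with the uniform probability, expectation $E$ and norms $\|\cdot\|_p$. For $A\subset\{1,\dots,N\}$ let $\chi_A(q)=\prod_{l\in A}q_l$ be the Walsh functions; they form an orthonormal basis of $L_2(Q)$, and $\hat f(A)=E[f\chi_A]$ are the coefficients of $f$. For $r\in(0,1)$ the noise operator is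
$$T_rf(q)=\mathbb E\,f(q_1\zeta_1,\dots,q_N\zeta_N),\qquad \zeta_l\ \text{independent},\ \zeta_l=\pm1,\ \mathbb E\zeta_l=r .$$
Being an average of values of $f$, it satisfies $\|T_rf\|_\infty\le\|f\|_\infty$; by independence $T_r\chi_A=r^{|A|}\chi_A$. For $N=2$ the Walsh functions are $1,q_1,q_2,q_1q_2$, and for $f=\mathbf 1_{\{(1,1)\}}=\frac14(1+q_1+q_2+q_1q_2)$ we get $T_rf(1,1)=\frac14(1+2r+r^2)=(\frac{1+r}2)^2$, the probability that no sign flips. A function is odd if $f(-q)=-f(q)$; equivalently only $\chi_A$ with $|A|$ odd occur. The odd part $\frac12(f(q)-f(-q))$ has mean zero and sup norm at most $\|f\|_\infty$. This is a cheap way to kill the mean, whereas subtracting $Ef$ could double the sup norm.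

How shall we detect that $S$ is far from all $T$ obeying (2)? By a functional $\Lambda(R)=\sum_{i,q}(Re_i)(q)W_i(q)$ with two features: the numbers $|W_i(q)|$ are small, so that (2) makes $\Lambda(T)$ small; and $|\Lambda(R)|\le\|R\|$ for all $R$, which holds if $W$ is an average of matrices $a_ib_q$ with $|a_i|,|b_q|\le1$. If the index $i$ stands for a point $p_i\in Q$, a natural candidate is $\frac1N\langle p_i,q\rangle=\frac1N\sum_l(p_i)_lq_l$, which is small for most $q$.

Three natural operators fail, and each failure teaches something.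

The degree-one kernel. Index by all of $Q$ (so $n=2^N$) and put $F_x(q)=r\sum_lE_p[x(p)p_l]\,q_l$. For $N$ odd and $x(p)=\operatorname{sgn}(p_1+\dots+p_N)$, all coefficients $E[x(p)p_l]$ equal $\frac1NE|p_1+\dots+p_N|\sim\sqrt{2/(\pi N)}$. By the central limit theorem $F_x$ converges in distribution to $r\sqrt{2/\pi}\,g$ with $g$ standard Gaussian, and $E F_x^2\le r^2$ gives uniform integrability. So $E(1+F_x)^-\to\mathbb E(1+r\sqrt{2/\pi}\,g)^->0$, and $E|1+F_x|=1+2E(1+F_x)^-$ stays away from $1$. A linear output of a bounded input need not be bounded.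

The full noise kernel on the full cube. Take $F_x=T_r x^{\rm odd}$, where $x^{\rm odd}$ is the odd part of the function $x$ on $Q$. Now $\|F_x\|_\infty\le1$ and $EF_x=0$, so $S$ has norm $1$ and attains it at $e_0$. By Lemma 5 it is order bounded, so there is nothing to repair.

The full noise kernel on few sample points. Let $p_1,\dots,p_n\in Q$ be distinct with no two antipodal, and try the limiting value $r=1$, where everything can be computed. Since $\sum_A\chi_A(p)\chi_A(q)=\prod_l(1+p_lq_l)=2^N\mathbf 1_{\{p=q\}}$, the odd kernel is $2^{N-1}(\mathbf 1_{\{q=p\}}-\mathbf 1_{\{q=-p\}})$. With $F_x=\frac1n\sum_ix_i\,2^{N-1}(\mathbf 1_{\{p_i\}}-\mathbf 1_{\{-p_i\}})$ and $x=(1,\dots,1)$,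
$$E|1+F_x|=2^{-N}\Big[n\Big(1+\frac{2^{N-1}}n\Big)+n\Big(\frac{2^{N-1}}n-1\Big)+2^N-2n\Big]=2-\frac{2n}{2^N}.$$
If $n$ is polynomial in $N$ this is close to $2$. The few samples carry spikes, and the output is not bounded at all.

The combination that works is this: truncate the noise kernel at a fixed degree $K$. Polynomials of degree at most $K$ on $Q$ form a space of dimension polynomial in $N$, so polynomially many sample points suffice to control $L_1$-norms on that space. For such inputs the sampled operator behaves like $T_r$ applied to a bounded function, up to an error $r^{K+1}$. On the other hand, $n=\mathrm{poly}(N)$ sample points are so few that a typical $q\in Q$ is nearly orthogonal to all of them, because each fixed correlation occurs only with probability exponentially small in $N$. So $W$ can be made small by deleting a tiny set of $q$'s, and since outputs are essentially bounded, deleting a tiny set costs almost nothing.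

## 6. The truncated noise operator on polynomially many points

**Proposition 6.** For every $\gamma\in(0,1)$ there are $n,m,N\in\mathbb N$, a linear $S:\ell_\infty^{n+1}\to\ell_1^m$ (coordinates $0,1,\dots,n$) and a matrix $W=(W_i(q))_{1\le i\le n,\,1\le q\le m}$ such that

(a) $1=\|Se_0\|\le\|S\|\le1+\gamma$;

(b) $|W_i(q)|\le\gamma$ for all $i,q$;

(c) $W_i(q)=\frac1N\sum_{l=1}^Na^l_i\,b^l_q$ with $a^l\in[-1,1]^n$, $b^l\in[-1,1]^m$;

(d) $\sum_{i=1}^n\sum_{q=1}^m(Se_i)(q)\,W_i(q)\ge1-\gamma$.

We use two textbook facts. The first is Hoeffding's inequality: if $X_1,\dots,X_n$ are independent with $X_i\in[a_i,b_i]$, then $\Pr(\sum(X_i-\mathbb EX_i)\ge t)\le\exp(-2t^2/\sum(b_i-a_i)^2)$ for $t>0$. The second is that the unit sphere of a $D$-dimensional normed space has a $\delta$-net with at most $(1+2/\delta)^D$ elements: take a maximal $\delta$-separated set and compare the volume of the disjoint balls of radius $\delta/2$ around its points with that of the ball of radius $1+\delta/2$ containing them.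

**Step 1. Parameters.** The purpose is to fix the order of choices. Put $r=1-\gamma/4$. Fix $\delta\in(0,\frac12)$ with
$$\delta':=\frac{1+\delta}{1-\delta}-1\le\frac\gamma8,$$
and an odd $K$ with $r^{K+1}\le\gamma/8$. Only after that will $N\ge K$ be chosen, large enough for Step 5. Let
$$\mathcal P=\operatorname{span}\{\chi_A:\ |A|\text{ odd},\ |A|\le K\}\subset L_1(Q),\qquad D=\dim\mathcal P .$$
Every set $A$ with $1\le|A|\le K$ is the set of nonzero values of some map $\{1,\dots,K\}\to\{0,1,\dots,N\}$, so $D\le(N+1)^K$. For $P\in\mathcal P$ we have $|\hat P(A)|=|E[P\chi_A]|\le\|P\|_1$, hence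
$$\|P\|_\infty\le\sum_A|\hat P(A)|\le D\,\|P\|_1 .\tag{5}$$

**Step 2. Sampling.** The purpose is to find few points that see every $P\in\mathcal P$ with the correct $L_1$-norm, at least from above. Let $n=\lceil D^3\log(1+2/\delta)/\delta^2\rceil$. We claim that there are $p_1,\dots,p_n\in Q$ with
$$\frac1n\sum_{i=1}^n|P(p_i)|\le(1+\delta')\,\|P\|_1\qquad\text{for all }P\in\mathcal P. \tag{6}$$
Let $\mathcal A$ be a $\delta$-net of the unit sphere of $(\mathcal P,\|\cdot\|_1)$ with $|\mathcal A|\le(1+2/\delta)^D$, and choose the $p_i$ independently and uniformly from $Q$. For a fixed $P\in\mathcal A$ the variables $|P(p_i)|$ lie in $[0,D]$ by (5) and have mean $\|P\|_1=1$. Hoeffding's inequality with $t=n\delta$ gives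
$$\Pr\Big(\frac1n\sum_i|P(p_i)|\ge1+\delta\Big)\le e^{-2n\delta^2/D^2}\le e^{-2D\log(1+2/\delta)} .$$
Summing over $\mathcal A$, the probability that this happens for some $P\in\mathcal A$ is at most $e^{D\log(1+2/\delta)-2D\log(1+2/\delta)}<1$. So some choice of points satisfies $\frac1n\sum_i|P(p_i)|\le1+\delta$ for all $P\in\mathcal A$. Fix it, and let $B$ be the maximum of $\frac1n\sum_i|P(p_i)|$ over the unit sphere of $(\mathcal P,\|\cdot\|_1)$, finite by compactness. Given $P$ in the sphere, pick $P'\in\mathcal A$ with $\|P-P'\|_1\le\delta$; then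
$$\frac1n\sum_i|P(p_i)|\le\frac1n\sum_i|P'(p_i)|+\frac1n\sum_i|(P-P')(p_i)|\le1+\delta+\delta B .$$
Taking the maximum, $B\le1+\delta+\delta B$, so $B\le\frac{1+\delta}{1-\delta}=1+\delta'$. This is (6).

**Step 3. The operator, and its outputs for bounded inputs.** The purpose is to define $S$ and to show that each single output is essentially bounded by $1$. For $p,q\in Q$ let
$$G(p,q)=\sum_{|A|\text{ odd},\,|A|\le K}r^{|A|}\chi_A(p)\chi_A(q),$$
and for $x\in\mathbb R^n$ let
$$F_x(q)=\frac1n\sum_{i=1}^nx_i\,G(p_i,q),\qquad S(x_0,x)=x_0\mathbf 1+F_x\in L_1(Q).$$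
We identify $L_1(Q)$ with $\ell_1^m$, $m=2^N$, through $f\mapsto(2^{-N}f(q))_{q\in Q}$. The claim is:
$$\text{for } x\in[-1,1]^n\text{ there is }H:Q\to\mathbb R\text{ with }EH=0,\ \|H\|_\infty\le1+\delta',\ \|F_x-H\|_1\le(1+\delta')r^{K+1}. \tag{7}$$
By (6), the functional $\varphi(P)=\frac1n\sum_ix_iP(p_i)$ on $\mathcal P$ satisfies $|\varphi(P)|\le(1+\delta')\|P\|_1$. By the Hahn–Banach theorem it extends to $L_1(Q)$ with the same bound, and since $L_1(Q)^*=L_\infty(Q)$ there is $\tilde x:Q\to\mathbb R$ with
$$\|\tilde x\|_\infty\le1+\delta',\qquad E[\tilde xP]=\frac1n\sum_{i=1}^nx_iP(p_i)\quad\text{for all }P\in\mathcal P .$$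
Replace $\tilde x$ by its odd part. The sup norm does not increase, and $E[\tilde x(-q)P(q)]=E[\tilde x(q)P(-q)]=-E[\tilde xP]$ because $P$ is odd, so the second property is kept as well. Taking $P=\chi_A$ we find, for $|A|\le K$ odd, $\frac1n\sum_ix_i\chi_A(p_i)=\hat{\tilde x}(A)$, and therefore
$$F_x=\sum_{|A|\text{ odd},\,|A|\le K}r^{|A|}\,\hat{\tilde x}(A)\,\chi_A .$$
Compare this with the untruncated function
$$H=T_r\tilde x=\sum_{|A|\text{ odd}}r^{|A|}\,\hat{\tilde x}(A)\,\chi_A .$$
Here $EH=\hat{\tilde x}(\emptyset)=0$ and $\|H\|_\infty\le\|\tilde x\|_\infty\le1+\delta'$. The difference contains only terms with $|A|>K$, so by orthonormality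
$$\|F_x-H\|_1\le\|F_x-H\|_2\le r^{K+1}\|\tilde x\|_2\le(1+\delta')r^{K+1}.$$
This proves (7).

**Step 4. The norm of $S$.** The purpose is (a). Clearly $\|Se_0\|=E\mathbf 1=1$. A convex function on the cube $[-1,1]^{n+1}$ attains its maximum at a vertex, and $\|S(-v)\|=\|Sv\|$, so $\|S\|$ is the maximum of $E|1+F_x|$ over $x\in\{\pm1\}^n$. Take $H$ from (7). Since $H\ge-1-\delta'$, we have $(1+H)^-\le\delta'$, and since $EH=0$,
$$E|1+F_x|\le E|1+H|+(1+\delta')r^{K+1}=E(1+H)+2E(1+H)^-+(1+\delta')r^{K+1}\le1+2\delta'+(1+\delta')r^{K+1}.$$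
The right side is at most $1+\frac\gamma4+\frac98\cdot\frac\gamma8\le1+\gamma$.

**Step 5. The test matrix.** The purpose is (b) and (c). Let
$$\mathrm{good}=\{q\in Q:\ |\langle p_i,q\rangle|\le\gamma N\text{ for all }i\},\qquad\mathrm{bad}=Q\setminus\mathrm{good},\qquad W_i(q)=\mathbf 1_{\rm good}(q)\,\frac1N\langle p_i,q\rangle .$$
Then (b) is immediate, and (c) holds with $a^l_i=(p_i)_l$ and $b^l_q=q_l\mathbf 1_{\rm good}(q)$. For fixed $i$, the number $\langle p_i,q\rangle=\sum_l(p_i)_lq_l$ is, for uniform $q$, a sum of $N$ independent uniform signs. Hoeffding's inequality on both sides and a union bound over $i$ give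
$$\beta:=\Pr(\mathrm{bad})\le2n\,e^{-\gamma^2N/2}.$$
Since $n\le1+(N+1)^{3K}\log(1+2/\delta)/\delta^2$ and $K,\delta,\gamma$ were fixed before $N$, we can now fix $N$ so large that $\beta\le\gamma/8$.

**Step 6. The pairing of $S$ with $W$.** The purpose is (d). With the identification of $L_1(Q)$ and $\ell_1^m$, the sum in (d) equals $\sum_iE[F_{e_i}W_i]$, where $F_{e_i}=\frac1nG(p_i,\cdot)$. First ignore the factor $\mathbf 1_{\rm good}$. By orthonormality $E_q[G(p_i,q)q_l]=r(p_i)_l$, so
$$\sum_{i=1}^nE\Big[F_{e_i}(q)\,\frac1N\langle p_i,q\rangle\Big]=\frac1n\sum_{i=1}^n\frac1N\sum_{l=1}^Nr\,(p_i)_l^2=r .$$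
Now estimate the part over the bad set. Exchanging sums, with $a^l_i=(p_i)_l$,
$$\sum_{i=1}^nE\Big[\mathbf 1_{\rm bad}\,F_{e_i}\,\frac1N\langle p_i,q\rangle\Big]=\frac1N\sum_{l=1}^NE\Big[\mathbf 1_{\rm bad}\,q_l\,F_{a^l}(q)\Big].$$
This is the moment where boundedness of single outputs pays: $a^l\in[-1,1]^n$ is a legitimate input, so by (7), with its $H$,
$$\Big|E[\mathbf 1_{\rm bad}\,q_lF_{a^l}]\Big|\le E[\mathbf 1_{\rm bad}|H|]+\|F_{a^l}-H\|_1\le(1+\delta')\beta+(1+\delta')r^{K+1}\le\frac98\cdot\frac\gamma4=\frac{9\gamma}{32}.$$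
Hence the sum in (d) is at least $r-\frac{9\gamma}{32}=1-\frac\gamma4-\frac{9\gamma}{32}\ge1-\gamma$. The proposition is proved. $\square$

## 7. Proof of Theorem 1

**Step 1. The operator and the point.** The purpose is to place Proposition 6 inside $L(c_0,\ell_1)$. Let $\varepsilon,\eta\in(0,1)$. As $\gamma\to0$ we have $\frac1{1+\gamma}\to1$ and $\frac{1-\gamma}{1+\gamma}-\frac\gamma{1-\varepsilon}\to1>\varepsilon$, so we can choose $\gamma\in(0,1)$ with
$$\frac1{1+\gamma}>1-\eta,\qquad\frac{1-\gamma}{1+\gamma}-\frac\gamma{1-\varepsilon}\ge\varepsilon. \tag{8}$$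
Take $n,m,N,S,W$ from Proposition 6. Index the canonical basis of $c_0$ by $0,1,2,\dots$, regard $\ell_1^m\subset\ell_1$ as the first $m$ coordinates, and put
$$S_0(x)=\|S\|^{-1}S(x(0),\dots,x(n)),\qquad x_0=e_0.$$
Then $\|S_0\|=1$ and $\|S_0x_0\|=1/\|S\|\ge\frac1{1+\gamma}>1-\eta$.

**Step 2. The separating functional.** The purpose is to have a norm-one test that is large on $S_0$. For $R\in L(c_0,\ell_1)$ let $\Lambda(R)=\sum_{i=1}^n\sum_{q=1}^m(Re_i)(q)W_i(q)$. By (c) of Proposition 6,
$$|\Lambda(R)|\le\frac1N\sum_{l=1}^N\Big|\sum_{q=1}^mb^l_q\Big(R\sum_{i=1}^na^l_ie_i\Big)(q)\Big|\le\frac1N\sum_{l=1}^N\Big\|R\sum_{i=1}^na_i^le_i\Big\|_1\le\|R\|,$$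
because $|b^l_q|\le1$ and $\|\sum_ia^l_ie_i\|\le1$. By (d) and (a), $\Lambda(S_0)\ge\frac{1-\gamma}{1+\gamma}$.

**Step 3. The functional is small on every competitor.** Let $\|T\|=1=\|Tx_1\|$ with $x_1\in S_{c_0}$ and $\|x_1-e_0\|<\varepsilon$. For $1\le i\le n$ we have $|x_1(i)|<\varepsilon$, so the coordinates of $x_1+\sum_{i=1}^ns_i(1-\varepsilon)e_i$ have modulus at most $\varepsilon+(1-\varepsilon)=1$, for all signs. Lemma 5 with counting measure and $z_i=(1-\varepsilon)e_i$ gives (2). Together with (b), $|\Lambda(T)|\le\gamma\sum_{i=1}^n\|Te_i\|_1\le\frac\gamma{1-\varepsilon}$. Therefore, by (8),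
$$\|T-S_0\|\ge\Lambda(S_0)-\Lambda(T)\ge\frac{1-\gamma}{1+\gamma}-\frac\gamma{1-\varepsilon}\ge\varepsilon .$$
Since $\eta$ was arbitrary, no $\eta(\varepsilon)$ exists, for any $\varepsilon\in(0,1)$. This proves Theorem 1. $\square$

## 8. Infinite $L$ and infinite-dimensional $L_1(\mu)$

We turn to Theorem 2, beginning with the negative half. We need one fact about measure spaces, which will serve both halves.

**Lemma 7.** Let $L_1(\mu)\ne\{0\}$. Either there are, for every $m$, pairwise disjoint measurable sets $E_1,\dots,E_m$ of positive finite measure, or $L_1(\mu)$ is isometric to $\ell_1^m$ for some $m\ge1$. The first case occurs exactly when $\dim L_1(\mu)=\infty$.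

**Proof.** In the first case the indicators $\mathbf 1_{E_q}$ are linearly independent, so the dimension is infinite. Otherwise let $m$ be the largest size of such a family; $m\ge1$, since a nonzero integrable $f$ has a set $\{|f|>1/j\}$ of positive finite measure. Let $E_1,\dots,E_m$ be a family of this size. Each $E_q$ is an atom, since splitting it into two sets of positive measure would give $m+1$ sets. Every $f\in L_1(\mu)$ vanishes a.e. outside $\bigcup E_q$, since otherwise some $\{|f|>1/j\}\setminus\bigcup E_q$ would have positive finite measure and could be added. On an atom of finite measure a measurable real function is a.e. constant. So $f=\sum_qc_q\mathbf 1_{E_q}$ a.e., and $e_q\mapsto\mathbf 1_{E_q}/\mu(E_q)$ defines an isometry of $\ell_1^m$ onto $L_1(\mu)$. $\square$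

**Proof of failure in Theorem 2.** Let $L$ be infinite and $\dim L_1(\mu)=\infty$. Let $\varepsilon,\eta\in(0,1)$, choose $\gamma$ with (8), and take $n,m,N,S,W$ from Proposition 6.

**Step 1. Transplanting the operator.** Since $L$ is infinite and Hausdorff, there are distinct points $t_0,\dots,t_n\in L$ with pairwise disjoint open neighborhoods $V_i$. By Urysohn's lemma for locally compact spaces there are continuous compactly supported $f_i$ with $0\le f_i\le1$, $f_i(t_i)=1$ and $\operatorname{supp}f_i\subset V_i$. By Lemma 7 there are pairwise disjoint $E_1,\dots,E_m$ of positive finite measure; let $\iota:\ell_1^m\to L_1(\mu)$ be the isometric embedding $\iota(e_q)=\mathbf 1_{E_q}/\mu(E_q)$. Put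
$$S_0(f)=\|S\|^{-1}\,\iota\,S(f(t_0),\dots,f(t_n)),\qquad x_0=f_0 .$$
The map $f\mapsto(f(t_i))_{i}$ sends $B_{C_0(L)}$ onto $B_{\ell_\infty^{n+1}}$, because $\sum_ia_if_i$ has norm $\max|a_i|$ and values $a_i$ at $t_i$. Hence $\|S_0\|=1$. Also $S_0f_i=\|S\|^{-1}\iota Se_i$, so $\|S_0x_0\|=1/\|S\|>1-\eta$.

**Step 2. The functional.** Let $\Lambda(R)=\sum_{i=1}^n\int(Rf_i)\sum_qW_i(q)\mathbf 1_{E_q}\,d\mu$ for $R\in L(C_0(L),L_1(\mu))$. By (c),
$$|\Lambda(R)|\le\frac1N\sum_l\Big|\int\Big(R\sum_ia^l_if_i\Big)\sum_qb^l_q\mathbf 1_{E_q}\,d\mu\Big|\le\|R\|,$$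
since $\|\sum_ia^l_if_i\|\le1$ and $|\sum_qb^l_q\mathbf 1_{E_q}|\le1$. As $\int\iota(u)\mathbf 1_{E_q}\,d\mu=u(q)$, (d) and (a) give $\Lambda(S_0)\ge\frac{1-\gamma}{1+\gamma}$.

**Step 3. Competitors.** Let $\|T\|=1=\|Tx_1\|$ with $x_1\in S_{C_0(L)}$ and $\|x_1-f_0\|<\varepsilon$. For $i\ge1$ the function $f_0$ vanishes on $V_i$, so $|x_1|<\varepsilon$ there. Hence $x_1+\sum_{i\ge1}s_i(1-\varepsilon)f_i$ has modulus at most $\varepsilon+(1-\varepsilon)=1$ on each $V_i$, $i\ge1$, and equals $x_1$ elsewhere; its norm is at most $1$. Lemma 5 gives $\sum_{i=1}^n\|Tf_i\|_1\le\frac1{1-\varepsilon}$, so by (b) $|\Lambda(T)|\le\frac\gamma{1-\varepsilon}$, and by (8) $\|T-S_0\|\ge\Lambda(S_0)-\Lambda(T)\ge\varepsilon$.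

As $\varepsilon$ and $\eta$ were arbitrary, the pair fails the BPBp for every $\varepsilon\in(0,1)$. $\square$

## 9. Finite-dimensional domains: compactness and conditional expectation

Now Theorem 3, which contains the case of finite $L$. The direct repair of Section 4 handled only $x_0=e_0$ in $\ell_\infty^{n+1}$; for a general finite-dimensional $X$ we argue by compactness. The idea is to code an operator $S:X\to L_1(\mu)$ by a measure on the dual sphere, pass to a limit measure, which does attain its norm, and carry the limit back to $L_1(\mu)$.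

A small example of the coding: for $X=\ell_\infty^2$ and the operator with $Se_0=(\frac12,\frac12)$, $Se_1=(\frac12,-\frac12)$ of Section 2, write $(Sz)(\omega)=\langle g(\omega),z\rangle$ with $g(1)=(\frac12,\frac12)$, $g(2)=(\frac12,-\frac12)$. Both have norm $1$ in $X^*=\ell_1^2$, so the coding measure has one unit mass at each of two points of $S_{X^*}$. Its total mass is $2$, although $\|S\|=1$.

The carrying back is the delicate point. One would like to apply a map $h$ of the sphere that pushes the coding measure exactly onto the limit measure. Such a map need not exist: if the normalized coding measures have two atoms of mass $\frac12\pm\frac1k$ with $k\ge3$, and converge to a measure with two atoms of mass $\frac12$, then a push-forward can only have masses $\frac12+\frac1k$ and $\frac12-\frac1k$, or a single mass $1$. What does exist is a random coupling, and a conditional expectation turns it into a map that does not increase any of the norms we care about.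

**Proof of Theorem 3.** If $X=\{0\}$ there is nothing to prove. Suppose the statement fails for some $\varepsilon$. Taking $\eta=1/k$ we get measures $\mu_k$, operators $S_k\in S_{L(X,L_1(\mu_k))}$ and points $x_k\in S_X$ with $\|S_kx_k\|>1-\frac1k$ that admit no pair $(T,x_1)$ as in the definition, with this $\varepsilon$.

**Step 1. Coding by measures on the dual sphere.** Let $(e_i)$ be a basis of $X$ with dual basis $(e_i^*)$. Choosing representatives of the functions $S_ke_i$, put $g_k(\omega)=\sum_i(S_ke_i)(\omega)\,e_i^*$. Then $g_k:\Omega_k\to X^*$ is measurable and $(S_kz)(\omega)=\langle g_k(\omega),z\rangle$ a.e. for each $z$. Let $M_k=\int\|g_k\|\,d\mu_k$. Then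
$$1=\|S_k\|\le M_k\le\sum_i\|e_i^*\|\,\|S_ke_i\|_1\le C:=\sum_i\|e_i^*\|\,\|e_i\|.$$
Let $y_k(\omega)=1$ if $\langle g_k(\omega),x_k\rangle\ge0$ and $-1$ otherwise. On $\{g_k\ne0\}$ put $d_k=y_kg_k/\|g_k\|\in S_{X^*}$, and let $\sigma_k$ be the image under $d_k$ of the measure $\|g_k\|\,d\mu_k$. This is a measure of mass $M_k$ on the compact metric space $S_{X^*}$. Since $|\langle d_k,z\rangle|\,\|g_k\|=|\langle g_k,z\rangle|$ and $\langle d_k,x_k\rangle\|g_k\|=|\langle g_k,x_k\rangle|$,
$$\|S_kz\|=\int|\langle f,z\rangle|\,d\sigma_k(f)\quad(z\in X),\qquad\|S_kx_k\|=\int\langle f,x_k\rangle\,d\sigma_k(f). \tag{9}$$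

**Step 2. The limit.** The purpose is to find a limiting object that attains its norm. By compactness we pass to a subsequence with $M_k\to M\ge1$, $x_k\to x\in S_X$, and $\sigma_k/M_k\to\tau$ weakly, where $\tau$ is a probability measure on $S_{X^*}$. For fixed $z$ the function $f\mapsto|\langle f,z\rangle|$ is continuous, so by (9)
$$\nu(z):=M\int|\langle f,z\rangle|\,d\tau(f)=\lim_k\|S_kz\|\le\|z\| .$$
Moreover $|\int\langle f,x_k\rangle\,d\sigma_k-\int\langle f,x\rangle\,d\sigma_k|\le M_k\|x_k-x\|\to0$, so
$$M\int\langle f,x\rangle\,d\tau(f)=\lim_k\|S_kx_k\|=1 . \tag{10}$$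

**Step 3. Carrying the limit back.** The purpose is to build operators $T_k$ into $L_1(\mu_k)$ itself. By Skorokhod's representation theorem there are random elements $Y_k$ with law $\sigma_k/M_k$ and $Y$ with law $\tau$, on one probability space, with $Y_k\to Y$ almost surely. They take values in $S_{X^*}$, so $\mathbb E\|Y_k-Y\|\to0$ by dominated convergence. The conditional expectation $\mathbb E[Y|Y_k]$ (taken coordinatewise) is a Borel function of $Y_k$ and lies in $B_{X^*}$ almost surely. So there is a Borel map $h_k:S_{X^*}\to B_{X^*}$ with $h_k(Y_k)=\mathbb E[Y|Y_k]$ a.s.; put $h_k=0$ at the exceptional points where the original function leaves the ball. Define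
$$T_kz(\omega)=\frac M{M_k}\,y_k(\omega)\,\|g_k(\omega)\|\,\langle h_k(d_k(\omega)),z\rangle\ \text{ on }\{g_k\ne0\},\qquad T_kz=0\text{ elsewhere}.$$

**Step 4. $T_k$ has norm one and attains it at $x$.** Integrating over $\mu_k$ amounts to integrating against $\sigma_k$, that is, to $M_k$ times an expectation over $Y_k$. So, using $\mathbb E|\mathbb E[\langle Y,z\rangle|Y_k]|\le\mathbb E|\langle Y,z\rangle|$,
$$\|T_kz\|=\frac M{M_k}\int|\langle h_k(f),z\rangle|\,d\sigma_k(f)=M\,\mathbb E\big|\langle\mathbb E[Y|Y_k],z\rangle\big|\le M\,\mathbb E|\langle Y,z\rangle|=\nu(z)\le\|z\| .$$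
On the other hand, by (10),
$$\|T_kx\|\ge\int y_kT_kx\,d\mu_k=M\,\mathbb E\langle\mathbb E[Y|Y_k],x\rangle=M\,\mathbb E\langle Y,x\rangle=1 .$$
Hence $\|T_k\|=\|T_kx\|=1$.

**Step 5. $T_k$ is close to $S_k$.** Since $S_kz=y_k\|g_k\|\langle d_k,z\rangle$ on $\{g_k\neq0\}$,
$$\|T_k-S_k\|\le\int\Big\|\frac M{M_k}h_k(f)-f\Big\|\,d\sigma_k(f)=M_k\,\mathbb E\Big\|\frac M{M_k}h_k(Y_k)-Y_k\Big\|\le|M-M_k|+M_k\,\mathbb E\|h_k(Y_k)-Y_k\| ,$$
where we used $\|h_k\|\le1$. As $h_k(Y_k)-Y_k=\mathbb E[Y-Y_k|Y_k]$, the last expectation is at most $\mathbb E\|Y-Y_k\|$, so $\|T_k-S_k\|\to0$. Also $\|x-x_k\|\to0$. For large $k$ in the subsequence the pair $(T_k,x)$ is therefore one that was assumed not to exist, a contradiction. $\square$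

## 10. Finite-dimensional ranges, and the end of Theorem 2 and Corollary 4

**Proof of the positive half of Theorem 2.** If $L$ is finite with $k$ points, then $C_0(L)=\ell_\infty^k$ and Theorem 3 applies.

Let now $\dim L_1(\mu)=m<\infty$. By Lemma 7 we may take $L_1(\mu)=\ell_1^m$. If $m=1$, the claim is the Bishop–Phelps–Bollobás theorem. Let $m\ge2$. Then $\ell_1^m$ has Lindenstrauss' property $(\beta)$.

**Definition.** A Banach space $Y$ has property $(\beta)$ if there are $y_\alpha\in S_Y$, $y_\alpha^*\in S_{Y^*}$ and $0\le\rho<1$ with $y_\alpha^*(y_\alpha)=1$, $|y_\alpha^*(y_{\alpha'})|\le\rho$ for $\alpha\ne\alpha'$, and $\|y\|=\sup_\alpha|y_\alpha^*(y)|$ for all $y\in Y$.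

For $\ell_1^m$ take as functionals the $s\in\{\pm1\}^m$ modulo sign, as points $s/m$, and $\rho=1-\frac2m$. Indeed $\|y\|_1=\max_s|\langle s,y\rangle|$, and if $s\ne\pm s'$ differ in $h$ places, $1\le h\le m-1$, then $|\langle s,s'/m\rangle|=|1-\frac{2h}m|\le1-\frac2m$. For $m=2$ these are the functionals $(1,1)$ and $(1,-1)$ with $\rho=0$.

By Theorem 2.2 of Acosta, Aron, García, Maestre (J. Funct. Anal. 254 (2008), 2780–2799), if $Y$ has property $(\beta)$ then $(X,Y)$ has the BPBp for every Banach space $X$. So $(C_0(L),\ell_1^m)$ has it. So that nothing is left to the reference, here is an argument for $Y=\ell_1^m$, with the notation of the definition.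

**Step 1. Repair one functional.** Given $\varepsilon\in(0,1)$, put $\varepsilon'=\frac\varepsilon{2m}$ and let $\eta\in(0,\varepsilon']$ be admissible for $\varepsilon'$ and the pair $(X,\mathbb R)$, by the Bishop–Phelps–Bollobás theorem. Let $S_0\in S_{L(X,Y)}$, $x_0\in S_X$ with $\|S_0x_0\|>1-\eta$. Choose $\alpha$ with $|y_\alpha^*(S_0x_0)|>1-\eta$ and put $v^*=S_0^*y_\alpha^*$, so $1-\eta<\|v^*\|\le1$. The functional $v^*/\|v^*\|$ has modulus greater than $1-\eta$ at $x_0$. So there are $z^*\in S_{X^*}$, $x_1\in S_X$ with $|z^*(x_1)|=1$, $\|x_1-x_0\|<\varepsilon'<\varepsilon$ and $\|z^*-v^*\|<\varepsilon'+\eta\le2\varepsilon'$.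

**Step 2. Insert it and let it win.** The purpose is to make $y_\alpha^*$ the functional that decides the norm. Put $c=\frac{2\rho\varepsilon'}{1-\rho}=(m-2)\varepsilon'$ and
$$T_0z=S_0z+\big[(1+c)z^*(z)-v^*(z)\big]\,y_\alpha .$$
Then $T_0^*y_\alpha^*=(1+c)z^*$ has norm $1+c$. For $\alpha'\ne\alpha$,
$$\|T_0^*y_{\alpha'}^*\|\le\|S_0^*y_{\alpha'}^*\|+\rho\,\|(1+c)z^*-v^*\|\le1+\rho(c+2\varepsilon')=1+c .$$
Hence $\|T_0\|=\sup_{\alpha'}\|T_0^*y_{\alpha'}^*\|=1+c$, and $\|T_0x_1\|\ge|y_\alpha^*(T_0x_1)|=1+c$. So $T=T_0/(1+c)$ satisfies $\|T\|=\|Tx_1\|=1$, and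
$$\|T-S_0\|\le\|T-T_0\|+\|T_0-S_0\|\le c+(c+2\varepsilon')=2(m-1)\varepsilon'<\varepsilon .$$
This proves the positive half. With Section 8, Theorem 2 is proved. $\square$

**Proof of Corollary 4.** The first part is Theorem 3 with $X=\ell_\infty^n$ and $L_1(\mu)=\ell_1$. For the second, fix $\varepsilon\in(0,1)$ and let $\eta\in(0,1)$. The example of Section 7 for these $\varepsilon,\eta$ uses only the coordinates $0,\dots,n$ for some $n=n(\varepsilon,\eta)$. For every $n'\ge n+1$ let $S_0$ act on $\ell_\infty^{n'}$ by ignoring the further coordinates, and keep $x_0=e_0$. The three steps of Section 7 apply word for word: the bound $|\Lambda(R)|\le\|R\|$, the value of $\Lambda(S_0)$, and the use of Lemma 5 involve only the vectors $e_1,\dots,e_n$ and the fact that $|x_1(i)|<\varepsilon$ for $1\le i\le n$. So $\eta$ is not admissible for $(\ell_\infty^{n'},\ell_1)$, nor is any larger number, and $\eta_{n'}(\varepsilon)\le\eta$ for all $n'\ge n+1$. As $\eta$ was arbitrary, $\eta_n(\varepsilon)\to0$. $\square$
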